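\title{A truth-table minimal pair of c.e.\ sets that are both weak truth-table complete}

\begin{abstract}
We construct computably enumerable sets $A$ and $B$, both weak truth-table complete, such that every set that is truth-table reducible to both of them is computable. This answers affirmatively a question posed in \cite{Source}. We also show that $A\oplus B$ can be made truth-table complete at the same time. The sets are left cuts of two paths that move to the right through a finitely branching tree. A majority vote over the unused children of a node decides which values of a truth table can be secured while leaving room for all later coding.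
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All sets are sets of natural numbers, and $\emptyset'$ is the halting problem. Recall two strengthenings of Turing reducibility.
\begin{itemize}
\item $X\le_{\mathrm{tt}}Z$ (\emph{truth-table reducibility}) if there is a Turing functional $\Phi$ with $\Phi^{Z}=X$ such that $\Phi^{Y}$ is total for every oracle $Y$.
\item $X\le_{\mathrm{wtt}}Z$ (\emph{weak truth-table reducibility}) if there is a Turing functional $\Psi$ with $\Psi^{Z}=X$ whose use is bounded by a computable function.
\end{itemize}
If $\Phi^Y$ is total for every $Y$, then by compactness one can compute from $x$ a number $m$ such that every computation $\Phi^Y(x)$ asks only about numbers below $m$. Hence $X\le_{\mathrm{tt}}Z$ if and only if there is a computable function $p$ that assigns to each $x$ a \emph{truth table} $p(x)=(m,f)$ with $f:\{0,1\}^m\to\{0,1\}$ such that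
\[
X(x)=p(x)^Z:=f(Z{\restriction}m)\qquad\text{for all }x .
\]
In particular $\le_{\mathrm{tt}}$ implies $\le_{\mathrm{wtt}}$. The difference is that a truth table gives an answer for \emph{every} oracle, whereas a wtt-reduction has to give one only for the correct oracle.

The tt-degrees of $A$ and $B$ form a \emph{minimal pair} if $A,B$ are noncomputable and every $X$ with $X\le_{\mathrm{tt}}A$ and $X\le_{\mathrm{tt}}B$ is computable. How close to complete can the two members of a minimal pair of c.e.\ sets be? Two results are quoted in connection with the problem of \cite{Source}. Jockusch and Mohrherr showed that the diamond lattice embeds into the c.e.\ tt-degrees preserving least and greatest element: there are noncomputable c.e.\ sets $A,B$ with $A\oplus B\equiv_{\mathrm{tt}}\emptyset'$ whose tt-degrees form a minimal pair. Degtev showed that there are Turing complete c.e.\ sets that form a minimal pair in the tt-degrees of c.e.\ sets. The question of \cite{Source} is whether $A\equiv_{\mathrm{wtt}}B\equiv_{\mathrm{wtt}}\emptyset'$ is possible.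

One cannot ask for tt-completeness of either set: if $\emptyset'\le_{\mathrm{tt}}A$, then $B\le_{\mathrm{tt}}A$ because $B$ is c.e., and $X=B$ is a noncomputable set below both. Already wtt-completeness of both sets seems to pull in the wrong direction. If $\emptyset'\le_{\mathrm{wtt}}A$ with use bound $g$, and a stage has been reached at which the reduction computes the answer ``$y\notin\emptyset'$'' from the current approximation to $A$, then a later entry of $y$ into $\emptyset'$ forces a change of $A$ below $g(y)$. So $A$ and $B$ both have to react to the same events, at places known in advance, and one might expect that some truth tables can extract common noncomputable information. For suitable $A$ and $B$ they cannot, because the \emph{way} in which the two sets react can be adapted to the truth tables.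

\begin{theorem}\label{thm:one}
There are c.e.\ sets $A,B$ with $A\equiv_{\mathrm{wtt}}B\equiv_{\mathrm{wtt}}\emptyset'$ such that every $X$ with $X\le_{\mathrm{tt}}A$ and $X\le_{\mathrm{tt}}B$ is computable. Since $A,B$ are noncomputable, their tt-degrees form a minimal pair.
\end{theorem}

\begin{theorem}\label{thm:two}
In Theorem~\ref{thm:one} one can have in addition $A\oplus B\equiv_{\mathrm{tt}}\emptyset'$.
\end{theorem}

Thus the diamond of Jockusch and Mohrherr can be realized with both atoms represented by wtt-complete c.e.\ sets.

\begin{remark}
In the conclusion of Theorem~\ref{thm:one} neither $\le_{\mathrm{tt}}$ can be weakened to $\le_{\mathrm{wtt}}$. Indeed $X=A$ satisfies $X\le_{\mathrm{tt}}A$ and $X\le_{\mathrm{wtt}}B$ and is not computable, and symmetrically for $X=B$.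
\end{remark}

Section~\ref{sec:idea} explains the method on the smallest case. Sections~\ref{sec:trees}--\ref{sec:proofone} prove Theorem~\ref{thm:one}, and Section~\ref{sec:two} modifies the construction to obtain Theorem~\ref{thm:two}.

\section{The idea, and the case of one digit}\label{sec:idea}

\subsection*{Coding by left cuts}
Fix a finitely branching tree of strings, and order strings of equal length lexicographically. Let $\alpha$ be the limit of paths $\alpha_0,\alpha_1,\dots$, where each path either equals the preceding one or arises from it by keeping some prefix, increasing the next digit, and choosing the later digits anew. The set $A$ of all strings lexicographically to the left of $\alpha$ is c.e., since a string that is once to the left stays there. Knowing $\alpha{\restriction}n$ amounts to knowing finitely many bits of $A$. We build $B$ from a second path $\beta$ in the same way and obey one coding rule: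
\begin{quote}
when $n$ enters the set to be coded, both $\alpha{\restriction}n$ and $\beta{\restriction}n$ move.
\end{quote}
To decide from $A$ whether $n$ ever enters, read off $\alpha{\restriction}n$ and search for a stage $s$ with $\alpha_s{\restriction}n=\alpha{\restriction}n$; if $n$ has not entered by stage $s$, it never will. This is a wtt-reduction. It is not visibly a tt-reduction, since for a wrong oracle the search need not terminate. The rule only says that the paths move, not how far; that freedom is what we use.

\subsection*{One digit}
Take one argument $x$ and one pair of truth tables, and suppose that the values computed from $A$ and from $B$ depend only on the first digits $a=\alpha(1)$ and $b=\beta(1)$. So the values are $f(a)$ and $g(b)$ with $f,g:\{0,1,2,3\}\to\{0,1\}$. We start with $a=b=0$ and may increase the digits whenever we like. At most one request arrives, at an unknown time and possibly never; when it arrives, both digits must increase strictly. We claim that we can announce a value $c$ at the beginning such that at the end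
\begin{equation}\label{eq:toy}
f(a)\ne g(b)\quad\text{or}\quad f(a)=g(b)=c .
\end{equation}
In the first case the two tables do not compute the same set; in the second we have predicted the common value.

Let $c_A$ be a value that $f$ takes at least twice on the unused digits $\{1,2,3\}$, and let $c_B$ be such a value for $g$.

\emph{Case 1: $c_A\ne c_B$.} Increase $a$ to the first digit in $\{1,2,3\}$ where $f=c_A$ and $b$ to the first one where $g=c_B$. When the request arrives, use the second such digits. At all later times $f(a)\ne g(b)$, and any announcement is fine.

\emph{Case 2: $c_A=c_B$.} Announce $c=c_A=c_B$. When the request arrives, we shall move both digits to unused digits of value $c$, so \eqref{eq:toy} then holds. It remains to arrange \eqref{eq:toy} for the case that the request never arrives. If $f(0)=g(0)=c$ or $f(0)\ne g(0)$, we do nothing. If $f(0)=g(0)=1-c$, we leave $a=0$ and move $b$ to the first digit in $\{1,2,3\}$ where $g=c$. Then $f(a)=1-c\ne c=g(b)$. A second unused digit of value $c$ is left for $b$, and two are left for $a$, so the request can still be served as described.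

\subsection*{From one digit to the construction}
The example contains the whole method.
\begin{itemize}
\item A majority vote over the unused children finds a value that can be kept while coding continues. In general we need this above every node, so ``majority'' becomes ``on a subtree in which every node has many children''; such a value will be called \emph{large}. The vote uses that a truth table has a value for every oracle.
\item The value $c$ is a prediction made at the node $\emptyset$, at \emph{level $0$}. It describes what happens after the request. If the request never arrives, what counts is the value above the current first digit, that is, at \emph{level $1$}. In general there is a value $c_n$ for each level $n$, found by a vote above $\alpha{\restriction}n$ and $\beta{\restriction}n$. If the votes on the two sides can differ, we force a disagreement as in Case~1 (below this is called (stay)).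
\item If $c_{n-1}\ne c_n$, we keep $\alpha{\restriction}n$, where $c_n$ can be secured, and move $\beta{\restriction}n$ to a fresh child of $\beta{\restriction}(n-1)$ above which $c_{n-1}$ can be secured, as at the end of Case~2 (below: (move)). If no disagreement can be kept forever, then $c_{n_0}=c_{n_0+1}=\cdots$ from some level $n_0$ on. For $n$ beyond the length on which the table depends, $c_n$ is the true value. Hence $X(x)=c_{n_0}$, and $c_{n_0}$ can be computed at the single level $n_0$.
\end{itemize}
Two things have to be organized: many pairs of truth tables act at once, and the sidesteps of type (move) consume children without a request, so the supply of children must be shown to last.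

\section{Trees, left cuts and largeness}\label{sec:trees}

Let $(p_e,q_e)_{e\in\omega}$ be an effective list of all pairs of partial computable functions whose values are truth tables. \emph{Requirement $e$} says: if $p_e,q_e$ are total and there is a set $X$ with $X(x)=p_e(x)^A=q_e(x)^B$ for all $x$, then $X$ is computable. If $X\le_{\mathrm{tt}}A$ and $X\le_{\mathrm{tt}}B$, then some pair $(p_e,q_e)$ witnesses this, so it suffices to meet all requirements.

\subsection*{Thresholds}
Fix a computable array of positive integers $t_e(r)$, defined for $0\le e\le r+2$, with
\[
t_{e+1}(r)\ge 2\,t_e(r)\quad(e+1\le r+2),\qquad\text{and put}\qquad K_r=t_{r+2}(r).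
\]
The number $t_e(r)$ is how many children requirement $e$ needs at a node of length $r$. For Theorem~\ref{thm:one} we take
\begin{equation}\label{eq:six}
t_e(r)=6^{e+1},
\end{equation}
and on a first reading the argument $r$ may be ignored. Theorem~\ref{thm:two} needs another array; the particular value \eqref{eq:six} is used only in Lemma~\ref{lem:supply}.

\subsection*{Strings and paths}
Let $\mathbb T$ be the set of finite strings $\rho=\rho(1)\cdots\rho(r)$ of natural numbers with $\rho(i+1)<K_i$ for $i<r$. Thus a node of length $r$ has the $K_r$ immediate successors $\rho v$, $v<K_r$; we call $v$ and also $\rho v$ a \emph{child} of $\rho$. The empty string is $\emptyset$, and $[\mathbb T]$ is the set of infinite paths. Strings of equal length, and paths, are ordered lexicographically.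

A string $\rho$ is \emph{right of} $\gamma\in[\mathbb T]$ if $\gamma{\restriction}|\rho|<\rho$. Let $|\rho\wedge\gamma|$ be the length of the longest common initial segment. If $\rho$ is right of $\gamma$ and $m=|\rho\wedge\gamma|$, then $m<|\rho|$ and $\rho(m+1)>\gamma(m+1)$; in particular $\rho$ is not an initial segment of $\gamma$. A \emph{tree} is a set $P\subseteq\mathbb T$ closed under initial segments with $\emptyset\in P$, and $[P]$ is the set of its infinite paths.

We identify strings with code numbers. For $\gamma\in[\mathbb T]$ let
\[
L(\gamma)=\{\rho\in\mathbb T:\rho<\gamma{\restriction}|\rho|\}.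
\]
Then $\gamma{\restriction}n$ is the least string of length $n$ not in $L(\gamma)$.

\subsection*{Clopen sets from truth tables}
A set $E\subseteq[\mathbb T]$ is \emph{decided at length $u$} if whether $\gamma\in E$ depends only on $\gamma{\restriction}u$; it is \emph{clopen} if it is decided at some length. If $p_e(x)$ and $q_e(x)$ converge, put
\[
E^A_{x,i}=\{\gamma:p_e(x)^{L(\gamma)}=i\},\qquad E^B_{x,i}=\{\gamma:q_e(x)^{L(\gamma)}=i\}\qquad(i=0,1),
\]
where $e$ is understood. Whether $\rho\in L(\gamma)$ depends only on $\gamma{\restriction}|\rho|$. Hence these sets are clopen, a length at which they are decided can be computed, and $E_{x,1-i}$ is the complement of $E_{x,i}$. This is where truth-table rather than weak truth-table reducibility is used: the two sets $E_{x,0},E_{x,1}$ cover all paths.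

\subsection*{Largeness}
Let $\rho\in P$ and $e\le|\rho|$. An \emph{$e$-tree above $\rho$ in $P$} is a set $S\subseteq P$ of extensions of $\rho$, with $\rho\in S$, closed under initial segments of length $\ge|\rho|$, such that each element of length $r$ has exactly $t_e(r)$ immediate successors in $S$. A clopen set $E$ is \emph{$e$-large above $\rho$ in $P$} if there is an $e$-tree above $\rho$ in $P$ all of whose infinite paths are in $E$. By joining and restricting trees,
\begin{equation}\label{eq:rec}
\begin{aligned}
&\text{$E$ is $e$-large above $\rho$ in $P$ if and only if it is $e$-large}\\
&\text{above $\rho v$ in $P$ for at least $t_e(|\rho|)$ children $\rho v\in P$ of $\rho$.}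
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:dich}
Let $e\le|\rho|$, $\rho\in P$, and suppose that every extension of $\rho$ in $P$ (including $\rho$), of length $r$ say, has at least $2t_e(r)-1$ immediate successors in $P$. Then for every clopen $E$, the set $E$ or its complement is $e$-large above $\rho$ in $P$.
\end{lemma}

\begin{proof}
Let $E$ be decided at length $u$. We prove the claim for all extensions $\rho'$ of $\rho$ in $P$, by downward induction on $|\rho'|$ starting from the lengths $\ge u$. If $|\rho'|\ge u$, then all paths through $\rho'$ are in $E$ or all are in the complement, and an $e$-tree above $\rho'$ exists since $2t_e(r)-1\ge t_e(r)$. If $|\rho'|<u$, assume the claim for the immediate successors of $\rho'$ in $P$. There are at least $2t_e(|\rho'|)-1$ of them, so for at least $t_e(|\rho'|)$ of them it is the same set, $E$ or its complement, that is $e$-large above them. Apply \eqref{eq:rec}.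
\end{proof}

\section{The construction}\label{sec:constr}

Let $h$ be an injective computable function with range $\{y+1:y\in\emptyset'\}$; this range is the set to be coded.

\subsection*{The state} At the end of stage $s$ we have
\begin{itemize}
\item trees $P_s,Q_s$ and paths $\alpha_s\in[P_s]$, $\beta_s\in[Q_s]$;
\item for each \emph{level} $n\in\omega$ the information that it is \emph{inactive}, or that it is \emph{active} with a \emph{label} $(e,u)$, where $e\le n<u$; only finitely many levels are active.
\end{itemize}
A label $(e,u)$ at level $n$ records that the paths have been confined, above nodes of length $n$ and up to length $u$, to $e$-trees on which the tables $p_e,q_e$ disagree at some argument. It stays in force until something happens at a level $\le n$.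

A \emph{fresh child} of $\alpha_s{\restriction}n$ is a $v>\alpha_s(n+1)$ with $(\alpha_s{\restriction}n)v\in P_s$. A set $E$ is \emph{$e$-fresh-large at $\alpha_s{\restriction}n$} (for $e\le n$) if it is $e$-large above $(\alpha_s{\restriction}n)v$ in $P_s$ for at least $t_e(n)$ fresh children $v$ of $\alpha_s{\restriction}n$. The same terms are used for $\beta_s$ and $Q_s$. Fresh children are what the path can still move to. We count only these, because the path never moves left.

\subsection*{Eligibility} The number $e$ is \emph{eligible at level $n$} (at $s$) if $e\le n$ and for every active level $m\le n$ with label $(e',u')$: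
\[
e'\ne e,\quad\text{and}\quad(e'>e\ \text{ or }\ u'<n).
\]
The first clause says that $e$ has no disagreement in force at a level $\le n$. The second says that $e$ may work inside the tree of a requirement $e'>e$, where the nodes of length $r$ have $t_{e'}(r)\ge2t_e(r)$ children, but works inside the tree of a requirement $e'<e$ only beyond the length $u'$ at which the restriction ends.

\subsection*{Attention} The number $e$ \emph{requires attention at level $n$} (at $s$) if $n\le s$, $e$ is eligible at level $n$, and there are $x\le s$ with $p_e(x),q_e(x)$ convergent in at most $s$ steps, $i\in\{0,1\}$ and a node $\tau$ such that $E^A_{x,i}$ is $e$-fresh-large at $\sigma:=\alpha_s{\restriction}n$, and one of the following holds.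
\begin{description}
\item[(stay)] $\tau=\beta_s{\restriction}n$, and $E^B_{x,1-i}$ is $e$-fresh-large at $\tau$.
\item[(move)] $n\ge1$, $\tau=(\beta_s{\restriction}(n-1))v$ where $v$ is among the $t_e(n-1)$ smallest fresh children of $\beta_s{\restriction}(n-1)$ (among all of them, if there are fewer), and $E^B_{x,1-i}$ is $e$-large above $\tau$ in $Q_s$.
\end{description}
Here $t_e(n-1)$ is defined since $e\le n\le(n-1)+2$. Case (move) is shown in Figure~\ref{fig:move}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[very thick] (0,0)--(-1.5,1.2)--(-2.5,2.4);
\draw (0,0)--(0,1.2) (0,0)--(1,1.2);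
\draw (-1.5,1.2)--(-1.6,2.4) (-1.5,1.2)--(-0.7,2.4);
\fill[gray!40] (-1.6,2.4)--(-1.95,3.2)--(-1.25,3.2)--cycle;
\fill[gray!40] (-0.7,2.4)--(-1.05,3.2)--(-0.35,3.2)--cycle;
\node[below] at (0,0) {$\alpha_s{\restriction}(n-1)$};
\node[left] at (-1.6,1.2) {$\sigma=\alpha_s{\restriction}n$};
\node[above] at (-1.15,3.2) {value $i$};
\begin{scope}[xshift=7.5cm]
\draw[very thick] (0,0)--(-1.5,1.2)--(-2.2,2.4);
\draw (0,0)--(0,1.2) (0,0)--(1.2,1.2);
\fill[gray!40] (0,1.2)--(-0.6,3.2)--(0.6,3.2)--cycle;
\draw[->,dashed] (-1.35,1.2)--(-0.12,1.2);
\node[below] at (0,0) {$\beta_s{\restriction}(n-1)$};
\node[left] at (-1.6,1.2) {$\beta_s{\restriction}n$};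
\node[right] at (0.02,1.0) {$\tau$};
\node[above] at (0,3.2) {value $1-i$};
\end{scope}
\end{tikzpicture}
\caption{An action of type (move) at level $n$. The current paths are thick, and fresh children lie to their right. On the left, $\alpha{\restriction}n$ is kept, and $\alpha$ continues through a fresh child of $\sigma$ inside an $e$-tree (gray) on which the $A$-table has value $i$. On the right, $\beta$ leaves $\beta_s{\restriction}n$ for a fresh child $\tau$ of $\beta_s{\restriction}(n-1)$ and continues inside an $e$-tree on which the $B$-table has value $1-i$.}
\label{fig:move}
\end{figure}

\subsection*{The stages}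
\textbf{Stage $0$.} $P_0=Q_0=\mathbb T$, $\alpha_0=\beta_0=000\cdots$, and all levels are inactive.

\medskip\noindent
\textbf{Stage $s+1=2k+1$ (request $n=h(k)$).} Let $v,w$ be the least fresh children of $\alpha_s{\restriction}(n-1)$ and $\beta_s{\restriction}(n-1)$; they exist by Lemma~\ref{lem:supply}. Put
\[
\sigma=(\alpha_s{\restriction}(n-1))v,\qquad\tau=(\beta_s{\restriction}(n-1))w .
\]
Let $P_{s+1}=P_s$, $Q_{s+1}=Q_s$, and let $\alpha_{s+1},\beta_{s+1}$ be the leftmost paths of these trees through $\sigma$ and $\tau$. Deactivate all levels $\ge n$.

\medskip\noindent
\textbf{Stage $s+1>0$ even (action).} If nothing requires attention at $s$, change nothing. Otherwise take the least $(n,e)$ ($n$ first, then $e$) such that $e$ requires attention at level $n$, with the least witness $(x,i,\tau)$ in a fixed coding, and let $\sigma=\alpha_s{\restriction}n$. Choose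
\begin{itemize}
\item an $e$-tree $S$ above $\sigma$ in $P_s$ with all paths in $E^A_{x,i}$ in which all immediate successors of $\sigma$ are fresh children;
\item an $e$-tree $T$ above $\tau$ in $Q_s$ with all paths in $E^B_{x,1-i}$; in case (stay) all immediate successors of $\tau$ in $T$ are fresh children;
\item a number $u>n+1$ that is larger than $s$ and than every second component of a label used so far, such that $E^A_{x,i}$ and $E^B_{x,1-i}$ are decided at length $u$.
\end{itemize}
Put
\[
P_{s+1}=\{\rho\in P_s:\rho\not\supseteq\sigma\}\cup\{\rho\in\mathbb T:\rho\supseteq\sigma,\ \rho{\restriction}\min(|\rho|,u)\in S\},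
\]
and define $Q_{s+1}$ in the same way from $Q_s,\tau,T$. Let $\alpha_{s+1},\beta_{s+1}$ be the leftmost paths of $P_{s+1},Q_{s+1}$ through $\sigma,\tau$. Deactivate all levels $\ge n$, and then make level $n$ active with label $(e,u)$. We say that \emph{$e$ acts at level $n$}.

\medskip
A request $n$ and an action at level $n$ are both called an \emph{event of level $n$}, and $\sigma,\tau$ are its \emph{pivots}; both have length $n$. An action cancels all labels at levels $\ge n$, whatever their requirements are. This does no harm because, as we shall see, each level sees only finitely many events.

\section{The invariants}\label{sec:inv}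

The construction can run only if fresh children do not run out. To count them, we must know how many children a node has when the path arrives there. For $m\le r$ let
\[
\theta_s(m,r)=\min\bigl(\{r+2\}\cup\{e:\text{some level }l\le m\text{ is active at }s\text{ with a label }(e,u),\ u>r\}\bigr).
\]
This is the index of the threshold in force at nodes of length $r$ that branch off from the current path at length $m$. After an event of level $n$ at stage $s+1$ no level $>n$ is active, so
\begin{equation}\label{eq:theta}
\theta_{s+1}(m,r)=\theta_{s+1}(n,r)\qquad(n\le m\le r).
\end{equation}

Lemmas~\ref{lem:branch}, \ref{lem:count} and \ref{lem:supply} are proved by simultaneous induction on the stage: if they hold up to $s$, then stage $s+1$ can be carried out, and they hold up to $s+1$.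

\begin{lemma}\label{lem:branch}
\textup{(a)} If $\rho\in P_s$ is right of $\alpha_s$ and $m=|\rho\wedge\alpha_s|$, then $\rho$ has exactly $t_{\theta_s(m,|\rho|)}(|\rho|)$ immediate successors in $P_s$. The same holds for $Q_s,\beta_s$.

\textup{(b)} If an event of level $n$ with pivots $\sigma,\tau$ occurs at stage $s+1$, then every $\rho\supseteq\sigma$ in $P_{s+1}$ has exactly $t_{\theta_{s+1}(n,|\rho|)}(|\rho|)$ immediate successors in $P_{s+1}$. The same holds for $\tau,Q_{s+1}$.

\textup{(c)} $P_{s+1}\subseteq P_s$ and $Q_{s+1}\subseteq Q_s$. At a request $n$, the strings $\alpha{\restriction}(n-1)$ and $\beta{\restriction}(n-1)$ are unchanged, and $\alpha(n)$ and $\beta(n)$ increase strictly. At an action at level $n$, $\alpha{\restriction}n$ is unchanged and $\alpha(n+1)$ increases strictly. In case \textup{(stay)} the same is true of $\beta$, and in case \textup{(move)} $\beta{\restriction}(n-1)$ is unchanged and $\beta(n)$ increases strictly.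
\end{lemma}

By (b), whose proof does not use the new paths, there are no dead ends above the pivots, so the leftmost paths in the construction exist.

\begin{proof}
Statement (a) holds at $s=0$, since $K_r=t_{r+2}(r)$ and $\theta_0(m,r)=r+2$. If nothing changes at stage $s+1$, there is nothing to prove. So let an event of level $n$ occur at stage $s+1$.

\emph{Request $n$: proof of \textup{(b)} and \textup{(c)}.} Every $\rho\supseteq\sigma$ in $P_s$ is right of $\alpha_s$ with $|\rho\wedge\alpha_s|=n-1$, so by (a) at $s$ it has $t_{\theta_s(n-1,|\rho|)}(|\rho|)$ immediate successors. Exactly the levels $\ge n$ are deactivated, hence $\theta_{s+1}(n,r)=\theta_s(n-1,r)$ for $r\ge n$, which gives (b) for $\sigma$. The same argument applies to $\tau$. Statement (c) is immediate, as digit $n$ becomes a fresh child on both sides.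

\emph{Action of $e$ at level $n$: the trees shrink.} All nodes of $S$ that properly extend $\sigma$ extend some $(\alpha_s{\restriction}n)v$ with $v$ fresh; hence they are right of $\alpha_s$. The nodes of $T$ that properly extend $\tau$ are right of $\beta_s$, in case (stay) by the same argument and in case (move) because $\tau$ itself is right of $\beta_s$. The number $u$ exceeds all second components of labels in use at $s$, so $\theta_s(m,r)=r+2$ for all $r\ge u$ and $m\le r$. By (a) at $s$, starting from a node of $S$ of length $u>|\sigma|$, every node of $P_s$ of length $r\ge u$ above it has all $K_r$ children in $P_s$. So all extensions in $\mathbb T$ of the length-$u$ nodes of $S$ lie in $P_s$, and $P_{s+1}\subseteq P_s$. The same argument with $T$ gives $Q_{s+1}\subseteq Q_s$.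

\emph{Action: proof of \textup{(b)}.} A node $\rho\supseteq\sigma$ in $P_{s+1}$ of length $r$ has $t_e(r)$ immediate successors if $r<u$, and $K_r=t_{r+2}(r)$ if $r\ge u$. If $n\le r<u$, then $\theta_{s+1}(n,r)=e$: level $n$ has label $(e,u)$ with $u>r$; $e\le n<r+2$; and a level $l<n$ that is active with a label $(e',u')$, $u'>r\ge n$, has $e'>e$ since $e$ was eligible. If $r\ge u$, no label has a second component above $r$, so $\theta_{s+1}(n,r)=r+2$. This is (b) for $\sigma$, and the same computation applies to $\tau$, $T$.

\emph{Action: the rest of \textup{(c)}.} Since $\alpha_{s+1}$ passes through $\sigma=\alpha_s{\restriction}n$ and an immediate successor of $\sigma$ in $S$, which is a fresh child, $\alpha(n+1)$ increases. In case (stay) the same holds for $\beta$. In case (move), $\beta_{s+1}\supset\tau=(\beta_s{\restriction}(n-1))v$ with $v>\beta_s(n)$.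

\emph{Proof of \textup{(a)} at $s+1$.} We treat $P$ and $\alpha$; the argument for $Q,\beta$ is the same, with $\tau$ in place of $\sigma$. Let $\rho\in P_{s+1}$ be right of $\alpha_{s+1}$ and $m=|\rho\wedge\alpha_{s+1}|$. If $\rho\supseteq\sigma$, then $m\ge n$ and (a) follows from (b) and \eqref{eq:theta}. Let $\rho\not\supseteq\sigma$; then $n\ge1$. As $\rho$ is not an initial segment of $\alpha_{s+1}$, it is incomparable with $\sigma$, so $m<n$. By (c), $\alpha_{s+1}$ and $\alpha_s$ agree on the first $n-1$ digits, and $\alpha_{s+1}(n)\ge\alpha_s(n)$. If $m<n-1$, then $\rho(m+1)>\alpha_{s+1}(m+1)=\alpha_s(m+1)$; if $m=n-1$, then $\rho(n)>\alpha_{s+1}(n)\ge\alpha_s(n)$. In both cases $\rho$ was right of $\alpha_s$ with the same meet length $m$. The tree changed only above $\sigma$, and $\rho$ is incomparable with $\sigma$, so the immediate successors of $\rho$ are unchanged. The labels on levels $\le m<n$ are unchanged too. So (a) for $\rho$ carries over from $s$ to $s+1$.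
\end{proof}

Next we bound the number of events that consume children of a given node on the path. Let $s_0\le s_1$. We say that $[s_0,s_1]$ is \emph{$r$-quiet} if $s_0=0$ or an event of level $\le r$ occurs at stage $s_0$, and all events at stages $s$ with $s_0<s\le s_1$ have level $>r$. For each $s_1$ and $r$ there is an $r$-quiet interval $[s_0,s_1]$: let $s_0$ be the last stage $\le s_1$ with an event of level $\le r$, or $0$ if there is none.

\begin{lemma}\label{lem:count}
Let $[s_0,s_1]$ be $r$-quiet.

\textup{(i)} The strings $\alpha_s{\restriction}r$ and $\beta_s{\restriction}r$, the labels on levels $\le r$ and the number $j=\theta_s(r,r)$ are the same for all $s\in[s_0,s_1]$.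

\textup{(ii)} At the stages in $(s_0,s_1]$ the request $r+1$ occurs at most once. If $e'$ acts at level $r+1$ at such a stage, then $e'<j$. Each $e'$ does so at most twice.
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:branch}(c), an event of level $n\ge r+1$ leaves $\alpha{\restriction}(n-1)$ and $\beta{\restriction}(n-1)$ unchanged, and it changes labels only on levels $\ge n$.

(ii) The request $r+1$ occurs at most once because $h$ is injective. Let $e'$ act at level $r+1$ at such a stage. Then $e'\le r+1<r+2$. If a level $\le r$ is active with a label $(e'',u'')$, $u''>r$, then $u''\not<r+1$, so eligibility of $e'$ at level $r+1$ gives $e'<e''$. Hence $e'<j$.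

At the end of stage $s_0$ level $r+1$ is inactive. At the stages in $(s_0,s_1]$, once active, it is deactivated only by the request $r+1$ or by another action at level $r+1$. If $e'$ acts at level $r+1$ while this level is active with label $(e'',u'')$, then $u''>r+2$ by the choice of $u''$, and eligibility gives $e'<e''$. So the numbers acting at level $r+1$ strictly decrease as long as the request $r+1$ does not intervene, and each occurs at most once before and at most once after that request.
\end{proof}

\begin{lemma}\label{lem:supply}
For all $s,r$, with $j=\theta_s(r,r)$: each of $\alpha_s{\restriction}r$ and $\beta_s{\restriction}r$ has at least $2\cdot6^j$ fresh children. In particular, each has a fresh child, and at least $2t_{j-1}(r)$ of them if $j\ge1$.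
\end{lemma}

\begin{proof}
Let $[s_0,s]$ be $r$-quiet. First consider the end of stage $s_0$. If $s_0=0$, then $j=r+2$, all nodes of length $r$ have $K_r=t_j(r)$ children in the trees, and the paths use the child $0$. If $s_0>0$, let $n\le r$ be the level of the event at $s_0$. Then $\alpha_{s_0}{\restriction}r$ and $\beta_{s_0}{\restriction}r$ extend the pivots, so by Lemma~\ref{lem:branch}(b) and \eqref{eq:theta} they have exactly $t_j(r)$ children in the trees; the paths are leftmost above the pivots and use the least one. In both cases there are $t_j(r)-1=6^{j+1}-1$ fresh children on each side.

By Lemma~\ref{lem:count}(i) the nodes $\alpha{\restriction}r,\beta{\restriction}r$ and $j$ do not change from $s_0$ to $s$. We check how their fresh children change at an event of level $n\ge r+1$.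
\begin{itemize}
\item If $n\ge r+2$, then $\alpha{\restriction}(r+1)$ and $\beta{\restriction}(r+1)$ are unchanged by Lemma~\ref{lem:branch}(c), and the trees change at most above nodes of length $n\ge r+2$. So nothing changes.
\item An action at level $r+1$ changes $P$ only above $\alpha{\restriction}(r+1)$, which it keeps. In case (stay) it does the same for $Q$ and $\beta$. In case (move), $Q$ changes only above $\tau$, and $\beta(r+1)$ moves to one of the $t_{e'}(r)$ smallest fresh children of $\beta{\restriction}r$, where $e'$ is the acting number. So at most $t_{e'}(r)$ fresh children of $\beta{\restriction}r$ are lost.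
\item The request $r+1$ uses up one fresh child on each side.
\end{itemize}
By Lemma~\ref{lem:count}(ii), the number of fresh children left at $s$ is at least
\[
6^{j+1}-1-1-2\sum_{e'<j}6^{e'+1}=6\cdot6^j-2-\tfrac{12}{5}(6^j-1)=\tfrac{18}{5}\,6^j+\tfrac25\ \ge\ 2\cdot6^j .\qedhere
\]
\end{proof}

So requests can always be served and the construction is well defined. The supply was calculated so that an eligible requirement can hold its vote.

\begin{lemma}\label{lem:elig}
Let $e$ be eligible at level $n$ at $s$. Then $\theta_s(n,r)\ge e+1$ for all $r\ge n$, and $\alpha_s{\restriction}n$ has at least $2t_e(n)$ fresh children. For every clopen $E$ and every fresh child $v$ of $\alpha_s{\restriction}n$, the set $E$ or its complement is $e$-large above $(\alpha_s{\restriction}n)v$ in $P_s$; and $E$ or its complement is $e$-fresh-large at $\alpha_s{\restriction}n$. The same holds for $\beta_s,Q_s$.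
\end{lemma}

\begin{proof}
Let $r\ge n$. A level $\le n$ that is active with a label $(e',u')$, $u'>r\ge n$, has $e'>e$ by eligibility; and $r+2>e$. So $\theta_s(n,r)\ge e+1$. In particular $j=\theta_s(n,n)\ge e+1\ge1$, and Lemma~\ref{lem:supply} with $r=n$ gives at least $2t_{j-1}(n)\ge2t_e(n)$ fresh children. By Lemma~\ref{lem:branch}(a), every node of length $r$ above one of them has at least $t_{e+1}(r)\ge2t_e(r)$ immediate successors in the tree. Now apply Lemma~\ref{lem:dich} above each fresh child. Since there are at least $2t_e(n)-1$ fresh children, one of $E$ and its complement is $e$-large above at least $t_e(n)$ of them.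
\end{proof}

\begin{lemma}\label{lem:eff}
The construction is effective: uniformly in $s$, the labels are computable as a finite object, $P_s,Q_s$ are decidable, and $\alpha_s,\beta_s$ are computable. For $e\le n$ and clopen $E$ (given by a length at which it is decided and a list of strings) it is decidable, uniformly in $s,n,e,E$, whether $E$ is $e$-fresh-large at $\alpha_s{\restriction}n$, and whether it is so at $\beta_s{\restriction}n$.
\end{lemma}

\begin{proof}
We argue by recursion on $s$. In an action only the finite sets of nodes of length $\le u$ in $S$ and $T$ matter, so $P_{s+1},Q_{s+1}$ are decidable once these are known. Leftmost paths are computed digit by digit, since every node above a pivot has a child in the tree. By the bounds $e\le n\le s$ and $x\le s$, whether something requires attention is a finite question once largeness is decidable.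

Largeness is only asked above nodes $\rho\in P_s$ that are right of $\alpha_s$ (or $\rho\in Q_s$ right of $\beta_s$) with $e\le|\rho|$. Choose $w$ larger than all second components of labels used by stage $s$ and such that $E$ is decided at length $w$. By Lemma~\ref{lem:branch}(a), every node of $P_s$ above $\rho$ of length $r\ge\max(w,|\rho|)$ has all $K_r=t_{r+2}(r)\ge t_e(r)$ children in $P_s$. Hence for $\rho'\supseteq\rho$ in $P_s$ with $|\rho'|\ge w$, $E$ is $e$-large above $\rho'$ if and only if $E$ contains the paths through $\rho'$. For shorter $\rho'$ use the recursion \eqref{eq:rec}. The required finite parts of $S$ and $T$ are found at the same time.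
\end{proof}

\section{Proof of Theorem~\ref{thm:one}}\label{sec:proofone}

By Lemma~\ref{lem:branch}(c), whenever $\alpha{\restriction}n$ or $\beta{\restriction}n$ changes, some prefix is kept and the next digit increases. So these strings are nondecreasing in a finite set, and $\alpha=\lim_s\alpha_s$ and $\beta=\lim_s\beta_s$ exist. Let $A=L(\alpha)$ and $B=L(\beta)$.

\subsection*{Completeness}
We have $\rho\in A$ if and only if $\rho<\alpha_s{\restriction}|\rho|$ for some $s$. So $A$ is c.e., and $A\le_{\mathrm{wtt}}\emptyset'$. Conversely, given $y$ put $n=y+1$. Compute $\alpha{\restriction}n$ from $A$, asking only about strings of length $n$, and find $s$ with $\alpha_s{\restriction}n=\alpha{\restriction}n$. Then $y\in\emptyset'$ if and only if $n=h(k)$ for some $k$ with $2k+1\le s$, because a request $n$ after stage $s$ would strictly increase $\alpha{\restriction}n$. Hence $\emptyset'\le_{\mathrm{wtt}}A$. The same argument works for $B$ and $\beta$. In particular $A,B$ are noncomputable.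

\subsection*{Minimal pair}
Let $X=p_e^A=q_e^B$ with $p_e,q_e$ total; that is, $X(x)=p_e(x)^A=q_e(x)^B$ for all $x$. We show that $X$ is computable. A label is \emph{permanent} if from some stage on it stays active at its level.

\medskip\noindent\textbf{Step 1: $e$ has no permanent label.} Suppose that $e$ acts at level $n$ at stage $s+1$ with $x,i,\sigma,\tau,S,T,u$, and that the label is never deactivated. Then later no event of level $\le n$ occurs, so $\alpha{\restriction}n=\sigma$ and $\beta{\restriction}n=\tau$ by Lemma~\ref{lem:branch}(c). All later paths lie in $[P_{s+1}]$ and $[Q_{s+1}]$, because the trees only shrink. Hence $\alpha{\restriction}u\in S$ and $\beta{\restriction}u\in T$. These nodes lie on infinite paths of $S$ and $T$. Since $E^A_{x,i}$ and $E^B_{x,1-i}$ are decided at length $u$, we get $p_e(x)^A=i\ne1-i=q_e(x)^B$, a contradiction.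

\medskip\noindent\textbf{Step 2: a base level.} At each stage each $e'$ occurs in at most one active label: $e'$ acts at level $n$ only if no level $\le n$ carries $e'$, and the levels $\ge n$ are deactivated before the new label is placed. So each $e'<e$ has at most one permanent label. Fix $n_0\ge e$ larger than the second components of all permanent labels of all $e'<e$.

For $n\ge n_0$ let $s_n\ge n$ be a stage after which $\alpha{\restriction}(n+1)$ and $\beta{\restriction}(n+1)$ do not change. By Lemma~\ref{lem:branch}(c), after $s_n$ there is no request $\le n+1$ and no action at a level $\le n$. So the labels on levels $\le n$ do not change after $s_n$, and those that are active there are permanent. Let $(e',u')$ be one of them. Then $e'\ne e$ by Step~1, and if $e'<e$ then $u'<n_0\le n$. Thus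
\begin{equation}\label{eq:elig}
e\text{ is eligible at level }n\text{ at every }s\ge s_n .
\end{equation}
Moreover
\begin{equation}\label{eq:noatt}
e\text{ does not require attention at level }n\text{ at any odd }s\ge s_n,
\end{equation}
since otherwise an action at some level $\le n$ would occur at stage $s+1$.

For $n\ge n_0$ call $(x,s)$ \emph{$n$-ready} if $s\ge s_n$ is odd, $x\le s$, and $p_e(x),q_e(x)$ converge in at most $s$ steps.

\medskip\noindent\textbf{Step 3: the value $c_n(x,s)$.} Let $(x,s)$ be $n$-ready. By \eqref{eq:elig} and Lemma~\ref{lem:elig} there are $i,i'$ such that $E^A_{x,i}$ is $e$-fresh-large at $\alpha_s{\restriction}n$ and $E^B_{x,i'}$ is $e$-fresh-large at $\beta_s{\restriction}n$. For any such $i,i'$ we have $i=i'$, since otherwise $e$ would require attention at level $n$ via (stay), contradicting \eqref{eq:noatt}. So there is a unique value $c_n(x,s)$ such that, for each $i$,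
\[
E^A_{x,i}\text{ is $e$-fresh-large at }\alpha_s{\restriction}n\iff i=c_n(x,s)\iff E^B_{x,i}\text{ is $e$-fresh-large at }\beta_s{\restriction}n .
\]

\medskip\noindent\textbf{Step 4: stability.} \emph{If $(x,s)$ and $(x,s')$ are $n$-ready and $s<s'$, then $c_n(x,s)=c_n(x,s')$.} The string $\alpha{\restriction}(n+1)$ is the same at $s$ and $s'$, and $P_{s'}\subseteq P_s$. So every fresh child of $\alpha{\restriction}n$ at $s'$ is one at $s$, and whatever is $e$-fresh-large at $\alpha_{s'}{\restriction}n$ at $s'$ was so at $s$.

\medskip\noindent\textbf{Step 5: transfer between levels.} \emph{Let $n>n_0$, and let $(x,s)$ be both $n$-ready and $(n-1)$-ready. Then $c_{n-1}(x,s)=c_n(x,s)$.} Suppose that $c=c_{n-1}(x,s)\ne d=c_n(x,s)$. Then $E^A_{x,d}$ is $e$-fresh-large at $\alpha_s{\restriction}n$. Consider the $t_e(n-1)$ smallest fresh children $v$ of $\beta_s{\restriction}(n-1)$, which exist by Lemma~\ref{lem:elig} at level $n-1$. By the same lemma, for each of them $E^B_{x,c}$ or $E^B_{x,d}$ is $e$-large above $(\beta_s{\restriction}(n-1))v$. It is not $E^B_{x,d}$ for all of them, because then $E^B_{x,d}$ would be $e$-fresh-large at $\beta_s{\restriction}(n-1)$, contradicting Step~3 at level $n-1$. So for one of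 them $E^B_{x,c}$ is $e$-large above $\tau=(\beta_s{\restriction}(n-1))v$. As $c=1-d$, the number $e$ requires attention at level $n$ via $(x,d,\tau)$, case (move), which contradicts \eqref{eq:noatt}.

\medskip\noindent\textbf{Step 6: the final value.} \emph{If $n\ge n_0$ is so large that $E^A_{x,0}$ is decided at length $n$, and $(x,s)$ is $n$-ready, then $c_n(x,s)=X(x)$.} The set $E^A_{x,c_n(x,s)}$ contains a path through $\alpha_s{\restriction}n=\alpha{\restriction}n$, so it contains $\alpha$. Hence $c_n(x,s)=p_e(x)^A=X(x)$.

\medskip\noindent\textbf{Conclusion.} Let $(x,s)$ be $n_0$-ready. Choose $n$ as in Step~6 and $s^*>s$ such that $(x,s^*)$ is ready for all levels from $n_0$ to $n$. By Steps 4, 5 and 6,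
\[
c_{n_0}(x,s)=c_{n_0}(x,s^*)=c_{n_0+1}(x,s^*)=\dots=c_n(x,s^*)=X(x).
\]
So, given the finite information $n_0$ and $s_{n_0}$, we compute $X(x)$ by finding an $s$ for which $(x,s)$ is $n_0$-ready and computing $c_{n_0}(x,s)$, which is possible by Lemma~\ref{lem:eff}. Hence $X$ is computable, and Theorem~\ref{thm:one} is proved.\hfill$\square$

\section{Proof of Theorem~\ref{thm:two}: coding into the pair of digits}\label{sec:two}

\subsection*{The difficulty}
We now want a truth table that decides from the final digits $\alpha(n)$ and $\beta(n)$ whether the request $n$ occurred. So at every stage the pair $(\alpha(n),\beta(n))$ must lie on the correct side of a fixed partition of all pairs. Parity of $\alpha(n)+\beta(n)$ does not work: a requirement might secure its values on trees $S,T$ in which all $n$-th digits are even, and then no request can be coded inside them. Since the pigeonhole principle gives no control over the shape of $S$ and $T$, we need a bipartite graph such that any two sets of at least $q$ digits contain both adjacent and nonadjacent pairs, where $q$ is small compared with the number of children.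

There is a second difficulty. An action of type (move) changes $\beta(n)$ without a request, so the new pair must still be correct. We therefore delete in advance those fresh children on either side that would make an incorrect pair with the current digit of the other side. Such deletions are expensive: they may leave only a fraction $1/(4q)$ of the fresh children. This is why the thresholds have to grow much faster, and why they depend on the length $r$.

\subsection*{Thresholds and graphs}
We write $K$ also for the set $\{0,\dots,K-1\}$. For $r\in\omega$ and $q\ge1$ let
\begin{equation}\label{eq:new}
t_{-1}(r)=q,\qquad t_j(r)=3(4q)^{2j+2}\,t_{j-1}(r)\quad(0\le j\le r+2),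
\end{equation}
\[
K_r=t_{r+2}(r)=3^{r+3}(4q)^{(r+3)(r+4)}q .
\]
These numbers depend on $q$, which we now fix for each $r$. For fixed $r$ we have $\log_2K_r=O(\log q)$, so $q\ge2\log_2K_r+2$ for all large $q$. Let $q_r$ be the least such $q$; it can be found effectively, since the inequality says $2^{q-2}\ge K_r^2$. From now on $t_j(r)$ and $K_r$ are defined with $q=q_r$. The array $(t_e(r))_{0\le e\le r+2}$ satisfies $t_{e+1}(r)\ge2t_e(r)$; moreover
\begin{equation}\label{eq:facts}
t_j(r)\ge3\,t_{j-1}(r)\ (j\ge0),\qquad t_j(r)\ge q_r\ (j\ge-1),\qquad t_0(r)\ge4q_r .
\end{equation}

\begin{lemma}\label{lem:graph}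
For every $r$ there is a set $G_r\subseteq K_r\times K_r$, computable uniformly in $r$, such that
\begin{equation}\label{eq:star}
\text{if }S,T\subseteq K_r\text{ have size}\ge q_r,\text{ then }S\times T\text{ meets both }G_r\text{ and its complement.}
\end{equation}
\end{lemma}

\begin{proof}
Write $q=q_r$. It suffices to consider $|S|=|T|=q$. For a uniformly random $G_r$, the probability that some such $S\times T$ is contained in $G_r$ or in its complement is at most
\[
K_r^{2q}\cdot2\cdot2^{-q^2}\le2^{q(q-2)+1-q^2}=2^{1-2q}<1,
\]
because $2\log_2K_r\le q-2$. So a suitable $G_r$ exists, and it can be found by a finite search.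
\end{proof}

\begin{lemma}\label{lem:ramsey}
Let $q=q_r$, and let $R$ be $G_r$ or its complement.

\textup{(a)} If $F\subseteq K_r$ and $|F|\ge4q$, then fewer than $q$ elements $v\in K_r$ satisfy $|\{w\in F:(w,v)\in R\}|<|F|/(4q)$.

\textup{(b)} If $C,D\subseteq K_r$ and $N=\min(|C|,|D|)\ge4q$, then there is $(a,b)\in(C\times D)\cap R$ with
\[
|\{w\in C:w>a,\ (w,b)\in R\}|\ge\frac N{4q}\qquad\text{and}\qquad|\{w\in D:w>b,\ (a,w)\in R\}|\ge\frac N{4q}.
\]
\end{lemma}

\begin{proof}
(a) If there were $q$ such $v$, then fewer than $|F|/4$ elements of $F$ would be $R$-related to at least one of them. So more than $3|F|/4\ge q$ elements would be $R$-related to none of them, contradicting \eqref{eq:star}.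

(b) Split $D$ into a lower part $D''$ of size $\lfloor|D|/2\rfloor\ge2q$ and the upper part $D'$ of size $\ge|D|/2$, and split $C$ in the same way into $C''$ and $C'$. Suppose that $q$ elements $a\in C''$ each had fewer than $N/(4q)$ $R$-related elements in $D'$. Then more than $|D|/2-N/4\ge|D|/4\ge q$ elements of $D'$ would be $R$-related to none of them, contradicting \eqref{eq:star}. So fewer than $q$ elements of $C''$ are bad in this sense. Exchanging the two sides, fewer than $q$ elements $b\in D''$ have fewer than $N/(4q)$ $R$-related elements in $C'$. At least $q$ good elements remain in each of $C''$ and $D''$, and by \eqref{eq:star} some pair $(a,b)$ of good elements is in $R$. All elements of $C'$ are $>a$, and all elements of $D'$ are $>b$.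
\end{proof}

For $n\ge1$ a pair $(a,b)\in K_{n-1}\times K_{n-1}$ is \emph{right for $n$ at $s$} if
\[
(a,b)\in G_{n-1}\iff n\in\{h(k):2k+1\le s\}.
\]
So the set of pairs that are right for $n$ is first the complement of $G_{n-1}$. It changes at most once, at the stage of the request $n$, to $G_{n-1}$.

\subsection*{Settling}
In the first construction the new paths were leftmost above the pivots. Now their digits must be chosen in pairs. Let $\rho\in P$ and $\rho'\in Q$ be nodes of length $n$ such that for each $r\ge n$ all nodes of length $r$ above $\rho$ in $P$ and above $\rho'$ in $Q$ have the same number of children in the trees, and this number is at least $4q_r$. \emph{Settling above $(\rho,\rho')$ at stage $s$} defines paths $\alpha\supset\rho$, $\beta\supset\rho'$ and deletes nodes, as follows. For $r=n,n+1,\dots$ let $C$ and $D$ be the sets of children of $\alpha{\restriction}r$ in $P$ and of $\beta{\restriction}r$ in $Q$. Let $(a,b)\in C\times D$ be the least pair as in Lemma~\ref{lem:ramsey}(b), where $R$ is the set of pairs that are right for $r+1$ at $s$. Put $\alpha(r+1)=a$ and $\beta(r+1)=b$. Delete from $P$, with all their extensions, those $(\alpha{\restriction}r)w$ with $w>a$ for which $(w,b)\notin R$;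 delete from $Q$, with all their extensions, those $(\beta{\restriction}r)w$ with $w>b$ for which $(a,w)\notin R$. These deletions do not affect nodes extending $\alpha{\restriction}(r+1)$ or $\beta{\restriction}(r+1)$, so the procedure is well defined. After it, $\alpha{\restriction}r$ and $\beta{\restriction}r$ each have at least $\min(|C|,|D|)/(4q_r)$ fresh children.

\subsection*{The modified construction}
We use the definitions of Sections~\ref{sec:trees} and \ref{sec:constr} for the new array $t_e(r)$, with the following changes.
\begin{itemize}
\item \textbf{Stage $0$.} Start with $P=Q=\mathbb T$, all levels inactive, and settle above $(\emptyset,\emptyset)$ at stage $0$. The results are $P_0,Q_0,\alpha_0,\beta_0$.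
\item \textbf{Attention, case (move).} Let $F^A,F^B$ be the sets of fresh children of $\alpha_s{\restriction}(n-1)$ and $\beta_s{\restriction}(n-1)$, and let $q=q_{n-1}$. Call $v\in F^B$ \emph{good} if
\[
|\{w\in F^A:(w,v)\text{ is right for }n\text{ at }s\}|\ge|F^A|/(4q).
\]
Instead of ``$v$ is among the $t_e(n-1)$ smallest'' we now require that $v$ is good and among the $t_e(n-1)+q$ smallest elements of $F^B$ (among all of them, if there are fewer).
\item \textbf{Request $n$ at stage $s+1$.} With $F^A,F^B$ as above, choose the least $(a,b)\in F^A\times F^B$ as in Lemma~\ref{lem:ramsey}(b) with $R=G_{n-1}$; this is possible by Lemma~\ref{lem:supply2}. Delete from $P_s$ the $(\alpha_s{\restriction}(n-1))w$ with $w\in F^A$, $w>a$, $(w,b)\notin G_{n-1}$, and from $Q_s$ the $(\beta_s{\restriction}(n-1))w$ with $w\in F^B$, $w>b$, $(a,w)\notin G_{n-1}$, always with all extensions. The pivots are $\sigma=(\alpha_s{\restriction}(n-1))a$ and $\tau=(\beta_s{\restriction}(n-1))b$. Deactivate all levels $\ge n$, and settle above $(\sigma,\tau)$ at stage $s+1$.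
\item \textbf{Action at level $n$ at stage $s+1$.} Form the restricted trees as before. In case (move), with $\tau=(\beta_s{\restriction}(n-1))v$, delete in addition from $P$ the $(\alpha_s{\restriction}(n-1))w$ with $w\in F^A$ for which $(w,v)$ is not right for $n$ at $s$, with all extensions. Update the labels as before, and settle above $(\sigma,\tau)$ at stage $s+1$ instead of taking leftmost paths.
\end{itemize}

\subsection*{The invariants}
The following three lemmas replace Lemmas~\ref{lem:branch} and \ref{lem:supply}. Together with Lemma~\ref{lem:count} they are proved by simultaneous induction on the stage, as in Section~\ref{sec:inv}. Lemma~\ref{lem:count} holds for the modified construction with the same proof, which used only part (c) of Lemma~\ref{lem:branch}, the injectivity of $h$, eligibility, the choice $u>n+1$ and the rule for deactivation.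

\begin{lemma}\label{lem:branch2}
For the modified construction, Lemma~\ref{lem:branch}\textup{(a)} and \textup{(c)} hold, and Lemma~\ref{lem:branch}\textup{(b)} holds for the trees obtained at stage $s+1$ just before settling. Moreover, the hypothesis of settling is satisfied whenever settling is applied.
\end{lemma}

\begin{proof}
\emph{What deletions do.} Settling deletes only children of initial segments of the new paths, with everything above them. A surviving node that is right of the new path is not an initial segment of it, so its set of children is unchanged by settling. The other deletions, in a request $n$ or an action of type (move) at level $n$, remove only fresh children of $\alpha_s{\restriction}(n-1)$ or $\beta_s{\restriction}(n-1)$ other than the pivots, with everything above them. Since $\alpha_s{\restriction}(n-1)$ and $\beta_s{\restriction}(n-1)$ are initial segments of the old paths and proper initial segments of the pivots, the sets of children of surviving nodes that are right of the old path, or that extend the pivots, are unchanged.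

\emph{Stage $0$.} Before settling every node of length $r$ has $K_r=t_{r+2}(r)\ge4q_r$ children, and $\theta_0(m,r)=r+2$. So settling can be applied, and (a) holds after it.

\emph{Request $n$: proof of \textup{(b)}.} Nodes of length $r$ extending $\sigma$ are right of $\alpha_s$ with meet length $n-1$, so they have $t_{\theta_s(n-1,r)}(r)=t_{\theta_{s+1}(n,r)}(r)$ children before settling; the same holds for $\tau$.

\emph{Action of $e$ at level $n$: proof of \textup{(b)}.} By (a) at $s$ and the choice of $u$, all extensions in $\mathbb T$ of length-$u$ nodes of $S$ and $T$ are in $P_s$ and $Q_s$, exactly as in the proof of Lemma~\ref{lem:branch}; so the trees shrink. Before settling, nodes of length $r$ extending the pivots have $t_e(r)$ children if $r<u$ and $K_r$ children if $r\ge u$, and this number is $t_{\theta_{s+1}(n,r)}(r)$ by the computation given there from eligibility.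

\emph{Settling above the pivots.} In both cases (b) says that before settling all nodes of length $r\ge n$ above the pivots have, on both sides, the same number $t_{\theta_{s+1}(n,r)}(r)\ge t_0(r)\ge4q_r$ of children. Here it matters that the labels are common to the two sides. So settling can be applied.

\emph{Proof of \textup{(c)}.} The trees shrink. At a request $n$, the first $n-1$ digits are kept and digit $n$ becomes a fresh child on both sides. At an action at level $n$, $\alpha_{s+1}(n+1)$ is chosen among the immediate successors of $\sigma$ in $S$, which are fresh children. The same holds for $\beta$ in case (stay), and in case (move) $\beta(n)$ increases to $v$.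

\emph{\textup{(a)} at $s+1$.} We state the argument for $P_{s+1},\alpha$; it is the same for $Q_{s+1},\beta$. If $\rho$ is right of the new path and extends the pivot, (a) follows from (b) before settling, \eqref{eq:theta} and the remark on deletions. If $\rho$ does not extend the pivot, then, as in the proof of Lemma~\ref{lem:branch}, it was right of the old path with the same meet length $m<n$. Its children are unchanged, because restricting the trees and settling affect only nodes above the pivot and because of the remark on the other deletions. The labels on levels $\le m$ are unchanged too.
\end{proof}

\begin{lemma}\label{lem:right}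
For all $r,s$: the pair $(\alpha_s(r+1),\beta_s(r+1))$ is right for $r+1$ at $s$; so is $(w,\beta_s(r+1))$ for every fresh child $w$ of $\alpha_s{\restriction}r$; and so is $(\alpha_s(r+1),w)$ for every fresh child $w$ of $\beta_s{\restriction}r$.
\end{lemma}

\begin{proof}
We use induction on $s$. For digits chosen by settling at stage $s$ the claim holds at $s$, by the choice of $(a,b)\in R$ and the deletions. This covers stage $0$, and it covers all digits $>n$ when an event of level $n$ occurs. If no event occurs, nothing changes. Let an event of level $n$ occur at stage $s+1$.

\emph{Digits $r+1<n$.} Neither these digits, nor the fresh children of $\alpha{\restriction}r$ and $\beta{\restriction}r$, nor the right pairs for $r+1$ change.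

\emph{Digit $n$ at the request $n$.} The right pairs for $n$ at $s+1$ are those in $G_{n-1}$, and the claim holds by the choice of $(a,b)$ and the deletions.

\emph{Digit $n\ge1$ at an action at level $n$.} The right pairs for $n$ do not change. In case (stay), neither $\alpha(n),\beta(n)$ nor the fresh children of $\alpha{\restriction}(n-1),\beta{\restriction}(n-1)$ change. In case (move), $(\alpha_s(n),v)$ is right by the induction hypothesis, because $v$ is a fresh child of $\beta_s{\restriction}(n-1)$. The new fresh children of $\beta{\restriction}(n-1)$ are old ones that are $>v$, and they make right pairs with $\alpha(n)$ by the induction hypothesis. The remaining fresh children of $\alpha{\restriction}(n-1)$ make right pairs with $v$ by the deletion.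
\end{proof}

\begin{lemma}\label{lem:supply2}
For all $s,r$, with $j=\theta_s(r,r)$: each of $\alpha_s{\restriction}r$ and $\beta_s{\restriction}r$ has at least $3t_{j-1}(r)$ fresh children. If the request $r+1$, or an action of type \textup{(move)} at level $r+1$, is due at stage $s+1$, then each has at least $4q_r\cdot3t_{j-1}(r)$ fresh children at $s$.
\end{lemma}

\begin{proof}
Write $q=q_r$, let $[s_0,s]$ be $r$-quiet, and let $N$ be the smaller of the two numbers of fresh children. By Lemma~\ref{lem:count}(i) the nodes $\alpha{\restriction}r,\beta{\restriction}r$ and $j$ do not change from $s_0$ to $s$.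

\emph{At the end of $s_0$.} The digits $r+1$ were chosen by settling from sets of size $t_j(r)$ on both sides: for $s_0=0$ because $j=r+2$ and the trees were full, and for $s_0>0$ by (b) before settling and \eqref{eq:theta}. So
\[
N\ge\frac{t_j(r)}{4q}=(4q)^{2j+1}\cdot3t_{j-1}(r).
\]

\emph{Which events matter.} An event of level $n\ge r+2$ keeps $\alpha{\restriction}(r+1)$ and $\beta{\restriction}(r+1)$, and it changes the trees only above nodes of length $n$ and by deleting children of nodes of length $\ge n-1\ge r+1$. An action of type (stay) at level $r+1$ changes trees and paths only above $\alpha{\restriction}(r+1)$ and $\beta{\restriction}(r+1)$. So only the request $r+1$ and actions of type (move) at level $r+1$ change the fresh children of $\alpha{\restriction}r$ and $\beta{\restriction}r$. By Lemma~\ref{lem:count}(ii) there are at most $2j+1$ such events after $s_0$: the request at most once, and actions of numbers $e'<j$, each at most twice. In the situation of the second claim this bound includes the event due at stage $s+1$. Indeed, what the proof of Lemma~\ref{lem:count}(ii) says about that event uses only the state at $s$ and the earlier events, not the outcome of stage $s+1$.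

\emph{Loss at one event.} We claim that such an event reduces $N$ to no less than $N/(4q)$, provided that $N\ge4q$ and $N\ge3t_{j-1}(r)$ before it. For the request this is Lemma~\ref{lem:ramsey}(b). Let it be an action of type (move) by $e'<j$. On the $\alpha$-side at least $|F^A|/(4q)\ge N/(4q)$ fresh children survive, because $v$ is good. On the $\beta$-side at most $t_{e'}(r)+q\le2t_{j-1}(r)$ fresh children are lost, and at least $N-2t_{j-1}(r)\ge N/3\ge N/(4q)$ remain.

\emph{Conclusion.} By induction, $N\ge(4q)^{2j+1-i}\cdot3t_{j-1}(r)$ after $i$ events. Before each event, including one due at stage $s+1$, fewer than $2j+1$ events have occurred, so at that time $N\ge4q\cdot3t_{j-1}(r)$. This is the second claim, and it shows that the provisos hold. After all events up to $s$, $N\ge3t_{j-1}(r)$.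
\end{proof}

In particular, when a request $n$ is due, both $F^A$ and $F^B$ have at least $4q_{n-1}$ elements, so Lemma~\ref{lem:ramsey}(b) applies and the modified construction is well defined. Lemma~\ref{lem:elig} holds with the same proof: it used only Lemma~\ref{lem:branch}(a), eligibility, Lemma~\ref{lem:dich}, and the supply of at least $2t_{j-1}(r)$ fresh children for $j\ge1$.

Lemma~\ref{lem:eff} also holds. The functions $r\mapsto q_r$ and $r\mapsto G_r$ are computable, so it is decidable whether a given $v$ is good. Settling computes the new paths digit by digit, and whether it deletes a given node of length $r$ is determined by the first $r$ digits of the two new paths; so the trees remain uniformly decidable. Largeness is again asked only above nodes right of the current paths, of length at least $e$, and above these the trees are full beyond the second components of all labels, by (a).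

\subsection*{Verification}
Let $\alpha,\beta,A,B$ be obtained from the modified construction as in Section~\ref{sec:proofone}. The sets $A,B$ are c.e.\ and wtt-complete by the argument given there, which used only (c) and the effectiveness of the construction.

\emph{The join.} Let $n=y+1$. By Lemma~\ref{lem:right} the pair $(\alpha_s(n),\beta_s(n))$ is right for $n$ at every $s$. Passing to the limit, we obtain
\[
y\in\emptyset'\iff(\alpha(n),\beta(n))\in G_{n-1}.
\]
The string $\alpha{\restriction}n$ is the least string of length $n$ not in $A$, and $\beta{\restriction}n$ is determined by $B$ in the same way. So this is a finite question about $A\oplus B$, computable from $y$; for oracles that contain all strings of length $n$ on one side let the table answer $0$. Hence $\emptyset'\le_{\mathrm{tt}}A\oplus B$. Conversely $A\oplus B$ is c.e., so $A\oplus B\le_{\mathrm{tt}}\emptyset'$.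

\emph{The minimal pair.} Let $X=p_e^A=q_e^B$ with $p_e,q_e$ total. Steps 1--4, Step~6 and the conclusion in Section~\ref{sec:proofone} use only Lemma~\ref{lem:branch}(c), Lemma~\ref{lem:elig}, Lemma~\ref{lem:eff}, the definition of case (stay) and the handling of labels, so they apply without change; in Step~1 note that $P_{s+1},Q_{s+1}$ are contained in the restricted trees formed at stage $s+1$. Step~5 used the old form of case (move) and has to be redone.

\medskip\noindent\textbf{Step 5 for the modified construction.} Let $n>n_0$, let $(x,s)$ be both $n$-ready and $(n-1)$-ready, and suppose that $c=c_{n-1}(x,s)\ne d=c_n(x,s)$. Let $F^A,F^B$ be the sets of fresh children of $\alpha_s{\restriction}(n-1)$ and $\beta_s{\restriction}(n-1)$. By \eqref{eq:elig} the number $e$ is eligible at level $n-1$ at $s$, so $j=\theta_s(n-1,n-1)\ge e+1$ by Lemma~\ref{lem:elig}. Lemma~\ref{lem:supply2} and \eqref{eq:facts} give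
\[
|F^B|\ge3t_e(n-1)\ge t_e(n-1)+q_{n-1},\qquad|F^A|\ge3t_0(n-1)\ge4q_{n-1}.
\]
Consider the $t_e(n-1)+q_{n-1}$ smallest elements $v$ of $F^B$.
\begin{itemize}
\item For fewer than $t_e(n-1)$ of them $E^B_{x,d}$ is $e$-large above $(\beta_s{\restriction}(n-1))v$, because by Step~3 $E^B_{x,d}$ is not $e$-fresh-large at $\beta_s{\restriction}(n-1)$.
\item Fewer than $q_{n-1}$ of them are not good, by Lemma~\ref{lem:ramsey}(a) with $F=F^A$ and $R$ the set of pairs that are right for $n$ at $s$.
\end{itemize}
So among them there is a good $v$ such that $E^B_{x,d}$ is not $e$-large above $\tau=(\beta_s{\restriction}(n-1))v$. By Lemma~\ref{lem:elig} at level $n-1$, $E^B_{x,c}$ is $e$-large above $\tau$. Since $E^A_{x,d}$ is $e$-fresh-large at $\alpha_s{\restriction}n$ and $c=1-d$, the number $e$ requires attention at level $n$ via $(x,d,\tau)$, case (move). This contradicts \eqref{eq:noatt}. Hence $c_{n-1}(x,s)=c_n(x,s)$.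

\medskip
So $X$ is computable, and Theorem~\ref{thm:two} is proved.\hfill$\square$

\begin{thebibliography}{9}
\bibitem{Source}
\emph{Minimal Pairs In The C.E. Truth-Table Degrees.}
\texttt{http://homepages.mcs.vuw.ac.nz/\~{}downey/publications/Diamond\_ALC.pdf}
\end{thebibliography}
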